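# Null sequences, convergent sequences, and forcing with $\mathcal P(\omega)$ modulo finite

## 1. Flipping bits and drifting around the circle

Take infinite sequences of bits, with addition modulo $2$. Say that $x\,F\,y$ if $x$ and $y$ agree from some index on, and that $x\,E\,y$ if from some index on they always agree or always disagree. For
$$x=0101\ldots,\qquad y=1010\ldots,\qquad z=0000\ldots$$
we have $x\,E\,y$ but not $x\,F\,y$, and $z$ is $E$-related to neither. Every $E$-class splits into exactly two $F$-classes, that of a sequence and that of its complement.

Can one map $E$-classes injectively to $F$-classes by an explicit rule? Picking one of the two halves of each $E$-class would do it, but nothing tells us which half to pick. Differences help instead. Put $(Dx)_n=x_n+x_{n+1}$. Then $Dx=Dy=1111\ldots$ and $Dz=0000\ldots$. In general let $k_n=y_n+x_n$. Then $(Dy)_n+(Dx)_n=k_n+k_{n+1}$ vanishes for all large $n$ if and only if $k$ is eventually constant. So $x\,E\,y$ if and only if $Dx\,F\,Dy$, and $D$ induces an injection from $E$-classes to $F$-classes.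

Now replace bits by points of the circle $\mathbb T=\mathbb R/\mathbb Z$, where $d(s,t)$ is the distance from $s-t$ to the nearest integer. Let
$$x\,F\,y\iff y_n-x_n\to0,\qquad x\,E\,y\iff (y_n-x_n)_n\text{ converges},$$
and put $A=\mathbb T^\omega/E=\mathbb T^\omega/\{\text{convergent sequences}\}$ and $B=\mathbb T^\omega/F=\mathbb T^\omega/\{\text{null sequences}\}$. Let us look for an injection from $A$ to $B$.

Differences, $(Dx)_n=x_{n+1}-x_n$, are the first thing to try. With $k_n=y_n-x_n$ we get $(Dy)_n-(Dx)_n=k_{n+1}-k_n$. If $k$ converges this tends to $0$, so $D$ is well defined from $A$ to $B$. It is not injective: let $x=0$ and $y_n=\sqrt n$ modulo $1$. Then $k_{n+1}-k_n=\sqrt{n+1}-\sqrt n\to0$. But $k_{m^2}=0$, while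
$$\sqrt{m^2+m}-m=\frac{m}{\sqrt{m^2+m}+m}\to\tfrac12 ,$$
so $k$ diverges. The sequence drifts around the circle forever, ever more slowly. The attempt breaks exactly where "consecutive terms get close" has to imply "convergent". That implication holds for bits and fails on the circle.

A second attempt is to normalize $x$ by subtracting a reference point $\ell(x)\in\mathbb T$, mapping $x$ to $\hat x=(x_n-\ell(x))_n$. For this to send $E$-related sequences to $F$-related ones we want
$$y_n-x_n\to k\quad\Longrightarrow\quad \ell(y)=k+\ell(x).\tag{1}$$
One might let $\ell(x)$ be some canonical cluster point of $x$. Let $x=(0,\frac12,0,\frac12,\ldots)$ and $y=x+\frac12=(\frac12,0,\frac12,0,\ldots)$. By (1) we need $\ell(y)=\ell(x)+\frac12$, yet both sequences have the same set of cluster points $\{0,\frac12\}$. So no rule that looks only at the set of cluster points satisfies (1).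

There is a well-known object that does satisfy (1): the limit along a nonprincipal ultrafilter on $\omega$. It always exists, by compactness, and it is additive. So once we have such an ultrafilter, $A$ injects into $B$. With the full axiom of choice this is uninteresting. Choosing representatives gives $|A|\le|\mathbb T^\omega|\le|2^\omega|$, and $|2^\omega|\le|B|\le|A|$ will follow from Lemma 1, so all these sets have the size of the continuum. We therefore ask what happens in choiceless models with no nonprincipal ultrafilter to hand, when one is then added by forcing. Does the injection $A\to B$ appear only at that moment?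

## 2. Two choiceless models, one forcing, and three theorems

We work in ZF. For sets $A,B$ write $|A|\le|B|$ if there is an injection from $A$ into $B$; $|A|=|B|$ means that there is a bijection, which by the Cantor–Bernstein theorem (provable in ZF) is the same as $|A|\le|B|\le|A|$. Finally $|B|<|A|$ means $|B|\le|A|$ and $\neg|A|\le|B|$. Our model $W$ will be one of the following.

**Context (a): the Solovay model.** Let $V\models\mathrm{ZFC}$, let $\kappa$ be inaccessible in $V$, and let $G\subset\operatorname{Coll}(\omega,<\kappa)$ be $V$-generic. A condition of $\operatorname{Coll}(\omega,<\kappa)$ is a finite partial function $p:\kappa\times\omega\to\kappa$ with $p(\alpha,n)<\alpha$; stronger means larger. (For instance, the condition with $p(\omega_1,0)=5$ and $p(\omega_1,1)=\omega$ decides two values of the generic surjection from $\omega$ onto $\omega_1^V$.) Then $W=V(\mathbb R)$ is the smallest transitive model of ZF containing $V$ and all reals of $V[G]$. For example, every Borel set of reals of $V[G]$ is in $V(\mathbb R)$, since it is defined from a real code.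

**Context (b): determinacy.** $W$ is a model $M$ of ZF satisfying $\mathrm{AD}^+$. All that we use about $\mathrm{AD}^+$ is that it includes AD, the statement that in every game in which two players alternately play integers, building $z\in\omega^\omega$, and I wins if and only if $z$ lies in a fixed payoff set, one of the players has a winning strategy. (With payoff set $\{z:z(0)=0\}$, player I wins by opening with $0$.)

**The forcing.** $\mathcal P(\omega)$ modulo finite is the poset of infinite subsets of $\omega$, with $b\le a$ if and only if $b\setminus a$ is finite. For example, the set of even numbers and the set of even numbers above $100$ are each below the other. For each $a\subseteq\omega$ the infinite sets $b$ with $b\subseteq a$ or $b\cap a=\emptyset$ are dense, so a generic filter decides every ground model subset of $\omega$ and is an ultrafilter on those subsets.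

**Definition (new cardinal inequality between old sets).** This is a pair of non-wellorderable sets $A,B\in W$ such that $\neg|A|\le|B|$ holds in $W$, while $|A|\le|B|$ holds in the generic extension of $W$ by $\mathcal P(\omega)$ modulo finite.

Note that the ground model of this forcing is $W$ itself, not the ZFC model $V$. Question 5.2.7 of "Canonical Ramsey Theory on Polish Spaces" asks, in the context of the Solovay model or $\mathrm{AD}^+$: does the forcing with $\mathcal P(\omega)$ modulo finite add new cardinal inequalities between old sets? We shall see that it does, in both contexts, with the pair $(A,B)$ of Section 1.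

The natural generality is that of compact groups. Let $K$ be a compact Polish group.

**Bi-invariant metrics.** $K$ has a compatible metric $d$ with $d(gxh,gyh)=d(x,y)$ for all $g,h\in K$. Given any compatible metric $d_0$, put $d(x,y)=\max_{a,b\in K}d_0(axb,ayb)$. This is a bi-invariant metric with $d\ge d_0$. Conversely, fix $x$ and $\varepsilon>0$. The function $(a,b,y)\mapsto d_0(axb,ayb)$ is continuous and vanishes on $K\times K\times\{x\}$, so by the tube lemma it is below $\varepsilon$ on $K\times K\times U$ for some neighborhood $U$ of $x$; thus $d(y,x)<\varepsilon$ for $y\in U$. So $d$ is compatible. Note also that $d(x^{-1},y^{-1})=d(1,xy^{-1})=d(y,x)$. We fix such a $d$. On $\mathbb T$ we use the distance modulo $1$; on $\mathbb Z/2$ we may use the metric with $d(0,1)=1$.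

**Definition ($E_K$, $F_K$, $A_K$, $B_K$).** For $x,y\in K^\omega$ let $x\,F_K\,y$ if $d(x_n,y_n)\to0$, that is, $y_nx_n^{-1}\to1$; and let $x\,E_K\,y$ if the sequence $(y_nx_n^{-1})_n$ converges in $K$. Put $A_K=K^\omega/E_K$ and $B_K=K^\omega/F_K$.

Clearly $F_K\subseteq E_K$. Also $E_K$ is an equivalence relation, since $x_ny_n^{-1}=(y_nx_n^{-1})^{-1}$ and $z_nx_n^{-1}=(z_ny_n^{-1})(y_nx_n^{-1})$. For $K=\mathbb Z/2$ and $K=\mathbb T$ these are the relations of Section 1; in particular $A=A_{\mathbb T}$ and $B=B_{\mathbb T}$. Equality modulo finite on $2^\omega$ is written $E_0$ or $=^*$.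

**Definition ($c_0$-quotient).** Let $\langle(M_k,\rho_k)\rangle_{k\in\omega}$ be a sequence of nonempty complete metric spaces, given together with a sequence of enumerated dense sequences. The associated $c_0$-quotient is $\prod_kM_k/F$, where $u\,F\,v$ if and only if $\rho_k(u_k,v_k)\to0$.

Examples are $\mathbb R^\omega/c_0$, the set $B_K$ (all $M_k=K$), and $2^\omega/E_0$ (all $M_k=\{0,1\}$ with the metric taking the values $0$ and $1$).

**Definition (CU).** For every $R\subseteq\omega^\omega\times\omega^\omega$ with all vertical sections nonempty there are a dense $G_\delta$ set $C\subseteq\omega^\omega$ and a continuous $\theta:C\to\omega^\omega$ with $(x,\theta(x))\in R$ for all $x\in C$.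

For example, let $(x,y)\in R$ if either $y(0)=0$ and $x$ has infinitely many nonzero entries, or $y(0)=m+1$ and $x(n)=0$ for all $n\ge m$. No continuous $\theta$ on all of $\omega^\omega$ works: $\theta(x)(0)$ would be locally constant, but each basic open set contains points of both kinds, where $\theta(x)(0)$ is zero and nonzero respectively. On the dense $G_\delta$ set of $x$ with infinitely many nonzero entries, the constant function $\theta(x)=(0,0,\ldots)$ works.

**Theorem 1.** Let $W$ be as in (a) or (b), and let $A=A_{\mathbb T}$, $B=B_{\mathbb T}$, computed in $W$. Neither is wellorderable in $W$; $W\models|B|\le|A|$ and $W\models\neg|A|\le|B|$; and $|A|\le|B|$ (hence $|A|=|B|$) holds in the extension of $W$ by $\mathcal P(\omega)$ modulo finite.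

In context (b) the proof uses only AD, so the same conclusion holds over every model of $\mathrm{ZF}+\mathrm{AD}$.

**Theorem 2 (ZF+CU).** Let $K$ be a compact Polish group which is not totally disconnected. For every function $\Phi$ from $A_K$ to a $c_0$-quotient there is a fiber $\Phi^{-1}(b)$ with $|2^\omega/E_0|\le|\Phi^{-1}(b)|$. In particular there is no injection from $A_K$ into a $c_0$-quotient.

**Theorem 3.** Let $W$ be as in (a) or (b), and let $K\in W$ be a compact Polish group of $W$. Then $W\models|A_K|\le|B_K|$ if and only if $K$ is totally disconnected, while $|A_K|=|B_K|$ always holds in the extension by $\mathcal P(\omega)$ modulo finite. So $(A_K,B_K)$ is a new cardinal inequality if and only if $K$ is not totally disconnected.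

Recall that $K$ is totally disconnected if all its connected components are single points; $\mathbb Z/2$ is, $\mathbb T$ is not.

## 3. Interleaving with the identity, and limits along the generic filter

**Lemma 1 (ZF).** $|B_K|\le|A_K|$, and if $|K|\ge2$ then $|2^\omega|\le|B_K|$.

*Proof.* Map $x$ to $\bar x=(x_0,1,x_1,1,\ldots)$. If $x\,F_K\,y$, then $\bar x\,F_K\,\bar y$, hence $\bar x\,E_K\,\bar y$. Conversely, if $\bar x\,E_K\,\bar y$, then $\bar y_n\bar x_n^{-1}$ converges and equals $1$ at odd $n$, so its limit is $1$; reading the even $n$ gives $x\,F_K\,y$. So the map induces an injection $B_K\to A_K$.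

For the second part fix $g\neq1$ in $K$ and a bijection $\langle\cdot,\cdot\rangle:\omega^2\to\omega$. Send $a\in2^\omega$ to the $F_K$-class of the sequence with $x_{\langle i,j\rangle}=g$ if $a(i)=1$, and $x_{\langle i,j\rangle}=1$ otherwise. If $a(i)\ne b(i)$, the two sequences are at distance $d(1,g)>0$ at the infinitely many coordinates $\langle i,j\rangle$, $j\in\omega$. $\square$

**Lemma 2.** Let $W\models\mathrm{ZF}$, let $K\in W$ be a compact Polish group of $W$, and let $\mathcal U$ be a $W$-generic filter on $\mathcal P(\omega)$ modulo finite. In $W[\mathcal U]$ there is an injection from $A_K^W$ into $B_K^W$.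

*Proof.* **Step 1: define limits along $\mathcal U$.** Let $x\in K^\omega\cap W$. We claim that in $W$ the sets $b$ along which $x$ converges are dense. Let $a\subseteq\omega$ be infinite. If $\langle x_n\rangle_{n\in a}$ had no cluster point, the open sets containing $x_n$ for only finitely many $n\in a$ would cover $K$, and a finite subcover would make $a$ finite. So there is a cluster point $k$. Let $n_i$ be the least $n\in a$ larger than all earlier $n_{i'}$ with $d(x_n,k)<2^{-i}$; then $b=\{n_i:i\in\omega\}\subseteq a$ works. No choice was used.

By genericity there are $b\in\mathcal U$ and $k\in K^W$ with $\lim_{n\in b}x_n=k$. The point $k$ is unique: if $b'\in\mathcal U$ gives $k'$, some $c\in\mathcal U$ is almost contained in both $b$ and $b'$, and the limit along $c$ is both $k$ and $k'$. Put $\ell(x)=k$. The function $\ell$ on the set $K^\omega\cap W$ is defined in $W[\mathcal U]$ from $\mathcal U$. Each value $\ell(x)$ is in $K^W$, so the sequence $\hat x=(\ell(x)^{-1}x_n)_n$ is in $W$. The map we want sends $x$ to the $F_K$-class of $\hat x$ in $W$.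

**Step 2: the map depends only on the $E_K$-class.** Suppose $y_nx_n^{-1}\to k$. Taking limits in $y_n=(y_nx_n^{-1})x_n$ along some $c\in\mathcal U$ along which both $x$ and $y$ converge, we get $\ell(y)=k\,\ell(x)$; this is (1) in multiplicative form. So, by bi-invariance,
$$d(\hat y_n,\hat x_n)=d(\ell(x)^{-1}k^{-1}y_n,\ \ell(x)^{-1}x_n)=d(y_n,kx_n)=d(y_nx_n^{-1},k)\to0 .$$

**Step 3: the map is injective on classes.** Suppose $\hat x\,F_K\,\hat y$. Then
$$d\big(y_nx_n^{-1},\ \ell(y)\ell(x)^{-1}\big)=d\big(\ell(y)^{-1}y_n,\ \ell(x)^{-1}x_n\big)=d(\hat y_n,\hat x_n)\to0,$$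
so $y_nx_n^{-1}$ converges and $x\,E_K\,y$. $\square$

It remains to show that there is no injection $A_{\mathbb T}\to B_{\mathbb T}$ in $W$. This is Theorem 2, together with the fact that CU holds in both contexts.

## 4. What a continuous map can see: windows of two blocks

CU turns an arbitrary function $\Phi$ on $A_K$ into a continuous function $\theta$ on a dense $G_\delta$ set of representatives. Our aim is to fool $\theta$: to find many pairwise $E_K$-inequivalent points at which $\theta$ takes $F$-equivalent values. Let us see how this goes for the failed injection $\theta=D$ on the circle, where $(Dx)_k=x_{k+1}-x_k$.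

Cut $\omega$ into blocks $[n_j,n_{j+1})$, and given multipliers $e_0,e_1,\ldots\in\mathbb T$ let $x^e$ be $x$ with $e_j$ added throughout block $j$. Then $(Dx^e)_k-(Dx)_k$ is $0$ if $k,k+1$ lie in the same block, and is $e_j-e_{j-1}$ at the boundary coordinate $k=n_j-1$. So if $e_j-e_{j-1}\to0$, then $Dx^e\,F\,Dx$. If moreover $e$ does not converge, then $x^e$ and $x$ are not $E$-equivalent. This is the drift $\sqrt n$ again.

For a general continuous $\theta$ we can hope to arrange, by choosing the blocks generically, that each coordinate $\theta(x^e)_k$ depends, up to a small error, only on the multipliers of a window of consecutive blocks: it forgets the far past because finite changes of $x$ do not change the $E_K$-class, and it forgets the far future because $\theta$ is continuous. If the multiplier is a constant $\delta$ on that window, then $\theta(x^e)_k$ is close to $\theta(\delta x)_k$; and $\theta(\delta x)_k$ is close to $\theta(x)_k$ for large $k$ because $\delta x\,E_K\,x$. One would like the window to be a single block, for then every multiplier sequence would be constant on each window. The example $D$ shows that this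 is impossible: the coordinate $k=n_j-1$ sees two blocks, however the blocks are chosen. Two consecutive multipliers $e_{j-1},e_j$ that are close but different are matched by no constant, and continuity of $\theta$ for the discrete topology used below does not help to compare them.

The way out is to use once more that $\theta$ respects $E_K$. If $d(e_j,e_{j+1})\to0$, replace $e$ by the doubled sequences
$$(e_0,e_0,e_2,e_2,e_4,e_4,\ldots)\qquad\text{and}\qquad(e_0,e_1,e_1,e_3,e_3,e_5,e_5,\ldots).$$
Each differs from $e$ by a null sequence, so the corresponding points are $F_K$-equivalent to $x^e$, and $\theta$ cannot tell them apart modulo $F$. Every window of two blocks is constant for one of the two doubled sequences. There is one more care to take: the convergence $\rho_k(\theta(\delta x)_k,\theta(x)_k)\to0$ is not uniform in $\delta$, so $e$ has to introduce new values slowly.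

## 5. No injection into a $c_0$-quotient: proof of Theorem 2

Work in ZF+CU. All choices below are made from countable sets with fixed enumerations, taking the first possibility, so no choice axiom is used. The Baire category theorem for $\omega^\omega$ is used in this sense too: given enumerated dense open sets, one extends finite sequences, always taking the first suitable extension.

Let $Q\subseteq K$ be a countable dense subgroup with a fixed enumeration (the subgroup generated by a dense sequence). $K$ is infinite, because a finite Hausdorff space is totally disconnected. So $Q$ is infinite, since a finite $Q$ would be closed and equal to $K$. Let $X=Q^\omega$ where $Q$ carries the *discrete* topology. Then $X\cong\omega^\omega$, and $X\subseteq K^\omega$ as a set. For a finite sequence $s$ in $Q$ let $[s]$ be the basic open set of extensions of $s$; we use the same notation in $Q^{[n,\infty)}$. For $\delta\in Q$ and a sequence $v$ in $Q$, $\delta v$ is the coordinatewise left multiple. Write $E=E_K$, and let $\Phi:A_K\to\prod_kM_k/F$ be given.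

**Step 1: replace $\Phi$ by a continuous map.** First, there is a continuous surjection $\pi:\omega^\omega\to\prod_kM_k$. For a single complete $M$ with metric $\rho$ and dense sequence $(d_i)$, send $z$ to $\lim_np_n$, where $p_0=d_{z(0)}$, and $p_{n+1}=d_{z(n+1)}$ if $\rho(p_n,d_{z(n+1)})<2^{-n}$, $p_{n+1}=p_n$ otherwise. Since $\rho(p_n,p_{n+1})<2^{-n}$, the limit exists and is within $2^{-n+1}$ of $p_n$, which depends only on $z(0),\ldots,z(n)$; so the map is continuous. To hit $p\in M$, let $z(n)$ be least with $\rho(d_{z(n)},p)<2^{-n-2}$. Then $\rho(d_{z(n)},d_{z(n+1)})<2^{-n-2}+2^{-n-3}<2^{-n}$, so $p_n=d_{z(n)}$ for all $n$, and $p_n\to p$. For the product, do this in all coordinates, using $\omega^\omega\cong(\omega^\omega)^\omega$ and the given sequence of dense sequences.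

The relation $\{(x,y)\in X\times\omega^\omega:\Phi([x]_E)=[\pi(y)]_F\}$ has nonempty sections since $\pi$ is onto. Apply CU to it and compose with $\pi$: we get a dense $G_\delta$ set $C\subseteq X$ and a continuous $\theta:C\to\prod_kM_k$ with $\Phi([x]_E)=[\theta(x)]_F$ for $x\in C$. In particular
$$x,y\in C,\ x\,E\,y\quad\Longrightarrow\quad\theta(x)\,F\,\theta(y).\tag{2}$$

**Step 2: make $C$ closed under finite changes.** Let $\Gamma\le Q^\omega$ be the countable group of sequences that are eventually $1$. It acts on $X$ by coordinatewise left multiplication, by homeomorphisms. Replace $C$ by $\bigcap_{h\in\Gamma}h\cdot C$; this is again a dense $G_\delta$, it is contained in the old $C$, and it is $\Gamma$-invariant. If $x\in C$ and $x'\in X$ differs from $x$ at finitely many coordinates, then $x'=h\cdot x$ with $h_n=x'_nx_n^{-1}$, $h\in\Gamma$, so $x'\in C$. Also $h\cdot x\,E\,x$, as $h_n\to1$. Write $C=\bigcap_jO_j$ with $O_j$ open dense and decreasing. Fix finite sets $\Delta_0\subseteq\Delta_1\subseteq\cdots$ with union $Q$ and $1\in\Delta_0$; the set $\Delta_j$ contains the multipliers allowed on block $j$.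

**Step 3: build the blocks.** The purpose is that $\theta$ has windows of two blocks. Let $n_0=0$ and $N_{-1}=0$. We choose recursively $n_{j+1}>n_j$, $u_j\in Q^{[n_j,n_{j+1})}$ and $N_j>N_{j-1}$. For $e\in\prod_{i<j}\Delta_i$ write
$$s_e=e_0u_0{}^\frown e_1u_1{}^\frown\cdots{}^\frown e_{j-1}u_{j-1}\in Q^{n_j}.$$
The requirements are as follows.

* $(\mathrm O_j)$ $[s_e]\subseteq O_j$ for every $e\in\prod_{i\le j}\Delta_i$.
* $(\mathrm{Past}_j)$ If $e,e'\in\prod_{i<j}\Delta_i$, $\delta\in\Delta_j$, $z\in Q^{[n_{j+1},\infty)}$ and $x=s_e{}^\frown\delta u_j{}^\frown z\in C$, then for $x'=s_{e'}{}^\frown\delta u_j{}^\frown z$ (which is in $C$ by Step 2) we have $\rho_k(\theta(x)_k,\theta(x')_k)\le2^{-j}$ for all $k\ge N_j$.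
* $(\mathrm{Fut}_j)$ If $e\in\prod_{i\le j}\Delta_i$, $x,x'\in C\cap[s_e]$ and $k<N_j$, then $\rho_k(\theta(x)_k,\theta(x')_k)\le2^{-j}$.

So coordinates from $N_j$ on forget what happened before block $j$, and coordinates below $N_j$ forget what happens after block $j$.

At stage $j$ let $C'=\{z\in Q^{[n_j,\infty)}:s_e{}^\frown z\in C\}$. By Step 2 this does not depend on $e\in\prod_{i<j}\Delta_i$, and it is a dense $G_\delta$ in $Q^{[n_j,\infty)}$. For $N\in\omega$ let
$$Z_N=\Big\{z\in C':\ \forall e,e'\in\textstyle\prod_{i<j}\Delta_i\ \ \forall k\ge N\quad\rho_k\big(\theta(s_e{}^\frown z)_k,\theta(s_{e'}{}^\frown z)_k\big)\le2^{-j}\Big\}.$$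
The sets $Z_N$ increase with $N$ and are relatively closed in $C'$ because $\theta$ is continuous. Their union is $C'$: for $z\in C'$ the finitely many points $s_e{}^\frown z$ differ from each other at finitely many coordinates, so they are $E$-equivalent elements of $C$, and by (2) their $\theta$-values are pairwise $F$-equivalent.

*Forgetting the past.* Start with $v$ the empty sequence on $[n_j,n_j)$. Treat the $\delta\in\Delta_j$ one after another. For each there are an extension $w$ of $\delta v$ and $N^\delta\in\omega$ with $[w]\cap C'\subseteq Z_{N^\delta}$. Otherwise, for every $N$, every $[w]\subseteq[\delta v]$ contains a point of $C'\setminus Z_N$. Since $Z_N$ is closed in $C'$, such a point is not in the closure of $Z_N$, so the complement of that closure is dense open in $[\delta v]$. The Baire category theorem then gives a point of $C'\cap[\delta v]$ outside all $Z_N$, a contradiction. Replace $v$ by $\delta^{-1}w$, which extends the old $v$. When all $\delta$ are done, let $N_j$ be the maximum of $N_{j-1}+1$ and all $N^\delta$. Then $(\mathrm{Past}_j)$ holds for every $u_j$ extending $v$: the sequence $\delta u_j$ extends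 the $w$ chosen for $\delta$, so $\delta u_j{}^\frown z\in C'$ lies in $Z_{N^\delta}\subseteq Z_{N_j}$.

*Forgetting the future.* Now $N_j$ is fixed. Treat the finitely many $e\in\prod_{i\le j}\Delta_i$ one after another. The open set $[s_{e\restriction j}{}^\frown e_jv]$ contains a point of $C\subseteq O_j$. As $O_j$ is open and the finitely many functions $\theta(\cdot)_k$, $k<N_j$, are continuous at that point, there is an extension $w$ of $e_jv$ with $[s_{e\restriction j}{}^\frown w]\subseteq O_j$ and $\rho_k(\theta(x)_k,\theta(x')_k)\le2^{-j}$ for all $x,x'\in C\cap[s_{e\restriction j}{}^\frown w]$ and $k<N_j$. Replace $v$ by $e_j^{-1}w$. Both properties persist when $v$ is extended further. When all $e$ are done, extend $v$ once more if it is empty, and let $u_j=v$; this defines $n_{j+1}$. Then $(\mathrm O_j)$ and $(\mathrm{Fut}_j)$ hold, and $(\mathrm{Past}_j)$ has been preserved.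

Let $x=\bigcup_ju_j\in X$. For $e\in\prod_j\Delta_j$ define $x^e\in X$ by $x^e_n=e_jx_n$ for $n\in[n_j,n_{j+1})$. For each $j$ we have $x^e\in[s_{e\restriction(j+1)}]\subseteq O_j$ by $(\mathrm O_j)$, so all $x^e$ are in $C$. In particular $x\in C$ (take $e$ constantly $1$).

**Step 4: coordinates see only two blocks.** We claim: if $e,e'\in\prod_i\Delta_i$, $j\ge1$, $e_{j-1}=e'_{j-1}$, $e_j=e'_j$ and $N_{j-1}\le k<N_j$, then
$$\rho_k\big(\theta(x^e)_k,\theta(x^{e'})_k\big)\le2^{-j+2}.\tag{3}$$
Let $e''=(e'_0,\ldots,e'_{j-2},e_{j-1},e_j,e_{j+1},\ldots)$, which has the past of $e'$ and the rest of $e$. The points $x^e$ and $x^{e''}$ differ only before block $j-1$, and $k\ge N_{j-1}$. So $(\mathrm{Past}_{j-1})$ with $\delta=e_{j-1}$ gives $\rho_k(\theta(x^e)_k,\theta(x^{e''})_k)\le2^{-j+1}$. Next, $e''_i=e'_i$ for all $i\le j$, so $x^{e''}$ and $x^{e'}$ both lie in $C\cap[s_{e'\restriction(j+1)}]$, and $k<N_j$. So $(\mathrm{Fut}_j)$ gives $\rho_k(\theta(x^{e''})_k,\theta(x^{e'})_k)\le2^{-j}$. The sum is $3\cdot2^{-j}\le2^{-j+2}$.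

**Step 5: measure how fast constants become invisible.** For $\delta\in Q$ let $m_\delta$ be least with $\delta\in\Delta_{m_\delta}$, and let $e^\delta_i=1$ for $i<m_\delta$ and $e^\delta_i=\delta$ for $i\ge m_\delta$. Then $e^\delta\in\prod_i\Delta_i$. The sequence $x^{e^\delta}_nx_n^{-1}$ is eventually $\delta$, so $x^{e^\delta}\,E\,x$, and by (2) $\theta(x^{e^\delta})\,F\,\theta(x)$. Each $\Delta_m$ is finite and $N_j\to\infty$, so we can choose $J_0<J_1<\cdots$ with $J_m\ge m+1$ and
$$\rho_k\big(\theta(x^{e^\delta})_k,\theta(x)_k\big)\le2^{-m}\quad\text{for all }\delta\in\Delta_m\text{ and }k\ge N_{J_m-1}.\tag{4}$$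
For $j\ge J_0$ put $m(j)=\max\{m:J_m\le j\}$. Then $m(j)$ is nondecreasing, $m(j)\to\infty$, and $m(j)<j$ because $J_m\ge m+1$.

**Definition (slow).** A sequence $e\in\prod_j\Delta_j$ is slow if $e_j=1$ for $j<J_0$, $e_j\in\Delta_{m(j)}$ for $j\ge J_0$, and $d(e_j,e_{j+1})\to0$.

For example, a sequence that is $1$ up to some late index and constantly $\delta$ afterwards is slow, provided that $m(j)\ge m_\delta$ from that index on. Step 7 gives examples that do not converge.

**Step 6: slow multipliers are invisible to $\theta$.** We claim that if $e$ is slow, then $\theta(x^e)\,F\,\theta(x)$. Let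
$$e^0_{2i}=e^0_{2i+1}=e_{2i}\ (i\ge0);\qquad e^1_0=e_0,\quad e^1_{2i-1}=e^1_{2i}=e_{2i-1}\ (i\ge1).$$
Both lie in $\prod_j\Delta_j$, since the $\Delta_j$ increase. For $\iota\in\{0,1\}$ we have $d(e^\iota_j,e_j)\to0$, as $e^\iota_j$ is $e_j$ or $e_{j-1}$. By right invariance, for $n\in[n_j,n_{j+1})$,
$$d(x^{e^\iota}_n,x^e_n)=d(e^\iota_jx_n,e_jx_n)=d(e^\iota_j,e_j).$$
So $x^{e^\iota}\,F_K\,x^e$, hence $x^{e^\iota}\,E\,x^e$, and by (2) $\theta(x^{e^\iota})\,F\,\theta(x^e)$.

Now let $j\ge J_0+1$ and $N_{j-1}\le k<N_j$. Let $\iota=0$ if $j$ is odd and $\iota=1$ if $j$ is even. In both cases $e^\iota_{j-1}=e^\iota_j=e_{j-1}$. Call this value $\delta$ and let $m=m(j-1)$. Then $\delta\in\Delta_m$ and $J_m\le j-1$. Since $m_\delta\le m<j-1$, also $e^\delta_{j-1}=e^\delta_j=\delta$. So $e^\iota$ and $e^\delta$ agree on the window $\{j-1,j\}$, and (3) gives $\rho_k(\theta(x^{e^\iota})_k,\theta(x^{e^\delta})_k)\le2^{-j+2}$. As $k\ge N_{j-1}\ge N_{J_m-1}$, (4) gives $\rho_k(\theta(x^{e^\delta})_k,\theta(x)_k)\le2^{-m(j-1)}$. Hence for all $k\ge N_{J_0}$, with $j=j(k)$ determined by $N_{j-1}\le k<N_j$,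
$$\rho_k\big(\theta(x^e)_k,\theta(x)_k\big)\le\max_{\iota\in\{0,1\}}\rho_k\big(\theta(x^e)_k,\theta(x^{e^\iota})_k\big)+2^{-j+2}+2^{-m(j-1)}.$$
As $k\to\infty$ we have $j(k)\to\infty$, and all three terms tend to $0$. This proves the claim.

**Step 7: build many inequivalent slow sequences from loops.** We claim that there are slow $e^{(a)}$, for $a\in2^\omega$, such that $x^{e^{(a)}}\,E\,x^{e^{(b)}}$ if and only if $a=^*b$. Here, and only here, we use that $K$ is not totally disconnected to get somewhere in small steps.

Some component of $K$ has more than one point. By translation, the component $K_0$ of $1$ contains some $g\ne1$. Put $\varepsilon=d(1,g)$. For $\eta>0$, an $\eta$-chain is a finite sequence of points whose consecutive distances are $<\eta$. The set of points of $K_0$ reachable from $1$ by $\eta$-chains in $K_0$ is open in $K_0$, and so is its complement (a point within $\eta$ of a reachable point is reachable). As $K_0$ is connected, $g$ is reachable. Take a chain from $1$ to $g$ with $\eta=2^{-i-2}$, and replace its points by elements of $Q$ within distance $\eta$, keeping the first point $1\in Q$. Consecutive distances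 become $<3\eta<2^{-i}$. So there are $1=q_0,q_1,\ldots,q_r$ in $Q$ with $d(q_l,q_{l+1})<2^{-i}$ and $d(q_r,g)<2^{-i}$; take the least such finite sequence in a fixed enumeration. Let $\lambda_i$ be the loop
$$q_0,\ldots,q_{r-1},q_r,q_{r-1},\ldots,q_0 .$$
(On $\mathbb T$ with $g=\frac12$ and $i=1$, a sequence meeting these requirements is $0,\frac14,\frac12$, giving the loop $0,\frac14,\frac12,\frac14,0$.)

Choose pairwise disjoint intervals $I_0,I_1,\ldots\subseteq[J_0,\infty)$ in increasing order, where $I_i$ has the length of $\lambda_i$ and starts so late that all entries of $\lambda_i$ are in $\Delta_{m(\min I_i)}$. Let $e^{(a)}$ run through $\lambda_i$ on $I_i$ if $a(i)=1$, and let $e^{(a)}_j=1$ for all other $j$. As $m(j)$ is nondecreasing, $e^{(a)}_j\in\Delta_{m(j)}$ for $j\ge J_0$. Loops begin and end at $1$ and $\lambda_i$ has steps $<2^{-i}$, so $d(e^{(a)}_j,e^{(a)}_{j+1})\to0$. Thus $e^{(a)}$ is slow.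

If $a=^*b$, then $x^{e^{(a)}}$ and $x^{e^{(b)}}$ agree at all but finitely many coordinates, so they are $E$-equivalent. Suppose $a(i)\ne b(i)$ for infinitely many $i$. For $n\in[n_j,n_{j+1})$,
$$x^{e^{(b)}}_n\big(x^{e^{(a)}}_n\big)^{-1}=e^{(b)}_j\big(e^{(a)}_j\big)^{-1}.$$
For each such $i$, one of $e^{(a)},e^{(b)}$ runs through $\lambda_i$ on $I_i$ and the other is $1$ there. So, as all blocks are nonempty, this sequence takes the value $1$, and also the value $q_r$ or $q_r^{-1}$ with $q_r$ the turning point of $\lambda_i$; both have distance $d(1,q_r)\ge\varepsilon-2^{-i}$ from $1$. As this happens for infinitely many $i$, the sequence diverges, so $x^{e^{(a)}}$ and $x^{e^{(b)}}$ are not $E$-equivalent.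

**Step 8: read off the large fiber.** By Step 6, $\Phi([x^{e^{(a)}}]_E)=[\theta(x^{e^{(a)}})]_F=[\theta(x)]_F$ for all $a\in2^\omega$. By Step 7, $[a]_{E_0}\mapsto[x^{e^{(a)}}]_E$ is a well-defined injection of $2^\omega/E_0$ into the fiber $\Phi^{-1}([\theta(x)]_F)$. Since $2^\omega/E_0$ has more than one element, $\Phi$ is not injective. This proves Theorem 2. $\blacksquare$

## 6. Determinacy gives continuous uniformization on a dense $G_\delta$

**Lemma 3.** ZF+AD proves CU. Hence CU holds under $\mathrm{AD}^+$, which includes AD.

*Proof.* Let $R\subseteq\omega^\omega\times\omega^\omega$ have nonempty vertical sections. Consider the game in which I plays $s_0$, II plays $(t_0,m_0)$, I plays $s_1$, II plays $(t_1,m_1)$, and so on, with $s_i,t_i\in\omega^{<\omega}$ nonempty and $m_i\in\omega$. Let $x=s_0{}^\frown t_0{}^\frown s_1{}^\frown t_1{}^\frown\cdots$ and $y=(m_0,m_1,\ldots)$; II wins if and only if $(x,y)\in R$. The two players build $x$ together, and II alone writes $y$. Coding moves by integers, AD says that the game is determined.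

**Step 1: I has no winning strategy.** Let $\sigma$ be one. For a finite sequence $p$ of moves of II, let $x_p=s_0{}^\frown t_0{}^\frown\cdots{}^\frown s_i$ be the concatenation of the moves so far, including I's reply by $\sigma$. For $m\in\omega$ put
$$Y_{p,m}=[x_p]\setminus\bigcup_t[x_{p^\frown(t,m)}].$$
This is the set of $x\in[x_p]$ that II can no longer aim for if the next integer has to be $m$. It is closed. It is nowhere dense: any proper extension of $x_p$ is $w=x_p{}^\frown t$ with $t\ne\emptyset$, and $[x_{p^\frown(t,m)}]\subseteq[w]$ misses $Y_{p,m}$. By the Baire category theorem there is $x\in[x_\emptyset]$ outside all $Y_{p,m}$. Choose one $y$ with $(x,y)\in R$. Put $p_0=\emptyset$. Inductively $x\in[x_{p_i}]$ and $x\notin Y_{p_i,y(i)}$, so there is a first $t$, in a fixed enumeration, with $x\in[x_{p_i{}^\frown(t,y(i))}]$; let $p_{i+1}=p_i{}^\frown(t,y(i))$. This run follows $\sigma$ and produces the pair $(x,y)\in R$, so II wins it, a contradiction.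

**Step 2: a winning strategy for II gives $C$ and $\theta$.** By Step 1, II has a winning strategy $\tau$. For a finite sequence $p$ of moves of I, let $x_p$ be the concatenation of all sequences played, including II's last reply; $x_\emptyset=\emptyset$. We define sets $S_i$ of such sequences $p$ of length $i$, so that the sets $[x_p]$, $p\in S_i$, are pairwise disjoint with dense union. Let $S_0=\{\emptyset\}$. Given $p\in S_i$, enumerate the proper extensions $w^0,w^1,\ldots$ of $x_p$. At step $k$, if $[w^k]$ is disjoint from all $[x_{p^\frown s}]$ with $s$ selected so far, select the $s$ with $x_p{}^\frown s=w^k$. Put $p^\frown s$ into $S_{i+1}$ for each selected $s$. As $[x_{p^\frown s}]\subseteq[x_p{}^\frown s]$, the sets $[x_{p^\frown s}]$ for selected $s$ are pairwise disjoint. Each $[w^k]$ meets one of them, either one selected earlier or the one selected at step $k$, so their union is dense in $[x_p]$. By induction on $i$, the family for $S_i$ is as wanted.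

So $C=\bigcap_i\bigcup_{p\in S_i}[x_p]$ is a dense $G_\delta$. For $x\in C$ and each $i$ there is a unique $p_i\in S_i$ with $x\in[x_{p_i}]$, and by disjointness $p_{i+1}$ extends $p_i$. So $x$ determines a unique run according to $\tau$ that produces $x$. Let $\theta(x)$ be the $y$ of that run. Then $\theta(x)(i)$ depends only on $p_{i+1}$, so $\theta$ is continuous; and $(x,\theta(x))\in R$ because $\tau$ wins. $\square$

## 7. Uniformization on Cohen reals in the Solovay model

We recall some textbook facts. A poset is weakly homogeneous if for all $p,q$ some automorphism moves $p$ to a condition compatible with $q$. For such a poset, if some condition forces a statement about ground model objects, then the condition $1$ forces it. $\operatorname{Coll}(\omega,<\alpha)$ is weakly homogeneous: a permutation of the $\omega$-coordinate moves the finite domain of $p$ off that of $q$. $\operatorname{Coll}(\omega,<\kappa)$ is $\kappa$-c.c., it collapses so that $\kappa=\omega_1^{V[G]}$, and it is the product of $\operatorname{Coll}(\omega,<\alpha)$ and the part with coordinates in $[\alpha,\kappa)$. We also use the following fact of Solovay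 (see Kanamori, *The Higher Infinite*, §10, or Jech, *Set Theory*, Ch. 26).

**Standard fact.** For every real $s\in V[G]$, $\kappa$ is inaccessible in $V[s]$, and $V[G]=V[s][H]$ for some $H$ which is $\operatorname{Coll}(\omega,<\kappa)$-generic over $V[s]$.

In particular, a set of $V[s]$ that has size $<\kappa$ there is countable in $V[G]$, and so is its power set computed in $V[s]$. So posets of size $<\kappa$ in $V[s]$ have generics over $V[s]$ in $V[G]$, below any given condition.

**Lemma 4.** CU holds in the Solovay model $V(\mathbb R)$.

*Proof.* **Step 1: every element of $V(\mathbb R)$ is definable in $V[G]$ from an element of $V$ and a real.** Let $\mathbb R=\mathcal P(\omega)^{V[G]}$, $V_\alpha=V_\alpha^V$, $S_\alpha=V_\alpha\cup\mathbb R$ for $\alpha>\omega$, and $\mathcal N=\bigcup_{\alpha>\omega}L(S_\alpha)$. Each $S_\alpha$ is transitive. If $\alpha<\beta$, then $V_\alpha\in S_\beta$, and $\mathbb R$ is the set of those elements of $S_\beta$ that are subsets of $\omega$. So $S_\alpha\in L(S_\beta)$ and $L(S_\alpha)\subseteq L(S_\beta)$. Thus $\mathcal N$ is an increasing union of transitive models of ZF; in particular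 it is transitive and closed under the Gödel operations. It is also almost universal: by Replacement in $V[G]$ (for formulas that may mention the class $V$), a set $Z\subseteq\mathcal N$ is contained in a single $L_\beta(S_\alpha)\in\mathcal N$. A transitive class containing all ordinals, closed under the Gödel operations and almost universal, is a model of ZF. It contains $V\cup\mathbb R$, so $V(\mathbb R)\subseteq\mathcal N\subseteq V[G]$. In particular $V(\mathbb R)$ and $V[G]$ have the same reals.

For a transitive set $S$, every element of $L(S)$ is definable in $L(S)$ from $S$, ordinals and finitely many elements of $S$. For $S=S_\alpha$, these parameters are $V_\alpha$ (from which $S_\alpha$ is defined in $V[G]$), ordinals, elements of $V_\alpha$, and reals. Coding finitely many elements of $V$ as one and finitely many reals as one, every element of $V(\mathbb R)$ is definable in $V[G]$, in the language of set theory alone, from some $v\in V$ and some real $r$.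

**Step 2: membership in $R$ is decided in small models.** Let $R\in V(\mathbb R)$ be a relation as in CU, say $R=\{(x,y):V[G]\models\varphi(x,y,v,r)\}$. Let $\psi(x,y,v,r)$ be the formula "$1\Vdash_{\operatorname{Coll}(\omega,<\kappa)}\varphi(\check x,\check y,\check v,\check r)$", with $\kappa$ as a suppressed parameter. For every real $s\in V[G]$ with $r\in V[s]$ and all $x,y\in\omega^\omega\cap V[s]$,
$$(x,y)\in R\iff V[s]\models\psi(x,y,v,r).\tag{5}$$
Indeed $V[G]=V[s][H]$ by the standard fact. The right side implies $V[G]\models\varphi$. Conversely, if $V[G]\models\varphi(x,y,v,r)$, some condition in $H$ forces this over $V[s]$, and by homogeneity $1$ does.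

For an infinite cardinal $\mu<\kappa$ of $V$ let $P_\mu=\operatorname{Coll}(\omega,<\mu+1)$. It is the same in all models $V[s]$, it is weakly homogeneous, and in $V$ there is a surjection $f:\mu\to P_\mu$. We need (5) also for models $V[s][h]$, where $s$ is a real and $h\in V[G]$ is $P_\mu$-generic over $V[s]$. This is no more general, because $V[s][h]=V[s']$ for some real $s'$. To see this, note that $h$ yields a surjection $h_\mu:\omega\to\mu$ (its coordinate $\mu$). The prewellordering $\{(n,m):h_\mu(n)\le h_\mu(m)\}$ of $\omega$ recovers $h_\mu$, and then the set $\{n:f(h_\mu(n))\in h\}$ recovers $h$. Let $s'$ code $s$, the prewellordering and this set.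

**Step 3: over a Cohen real, a small collapse adds a witness.** Let $x\in V[G]$ be Cohen over $V[r]$, for Cohen forcing $\omega^{<\omega}$. We claim that for some $\mu$,
$$V[r,x]\models\ 1\Vdash_{P_\mu}\exists y\in\omega^\omega\ \psi(\check x,y,\check v,\check r).\tag{$6_\mu$}$$
Some $y\in V[G]$ has $(x,y)\in R$. Write $V[G]=V[r,x][H]$ with $H$ generic over $V[r,x]$. Since $y$ is a real and the collapse is $\kappa$-c.c., $y$ has a name built from countably many antichains of size $<\kappa$. Their conditions all lie in one $P_\mu$, so $y\in V[r,x][H\cap P_\mu]$. By (5), $V[r,x][H\cap P_\mu]\models\exists y\in\omega^\omega\,\psi(x,y,v,r)$. By homogeneity of $P_\mu$ we get $(6_\mu)$.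

We also need monotonicity: for a given such $x$, $(6_\mu)$ implies $(6_{\mu'})$ whenever $\mu<\mu'<\kappa$. There is $h'\in V[G]$ which is $P_{\mu'}$-generic over $V[r,x]$, and $h'\cap P_\mu$ is $P_\mu$-generic. By $(6_\mu)$ some $y\in V[r,x][h'\cap P_\mu]$ satisfies $\psi(x,y,v,r)$ there. By (5), $(x,y)\in R$, and by (5) again $V[r,x][h']\models\psi(x,y,v,r)$. By homogeneity of $P_{\mu'}$ we get $(6_{\mu'})$.

**Step 4: one $\mu$ and one name serve all Cohen reals.** Below any Cohen condition there is a Cohen real over $V[r]$ in $V[G]$. So, by Step 3, in $V[r]$ the Cohen conditions that force $(6_\mu)$ for the generic real $\dot x$ and some $\mu<\kappa$ are dense. Take a maximal antichain of them. It is countable and $\kappa$ is regular in $V[r]$, so some $\mu<\kappa$ is above all the values involved. Each $q$ in the antichain forces $(6_\mu)$: otherwise some $q'\le q$ forces its negation, and a Cohen real $x\in V[G]$ through $q'$ contradicts monotonicity. So $(6_\mu)$ is forced by $1$. By the maximum principle there is in $V[r]$ a name $\tau$ for the product of Cohen forcing and $P_\mu$ with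
$$1\Vdash\ \tau\in\omega^\omega\ \wedge\ \psi(\dot x,\tau,v,r).$$

**Step 5: fix the collapse generic and vary the Cohen real.** Choose $h\in V[G]$ which is $P_\mu$-generic over $V[r]$. By Step 2, $V[r,h]=V[s']$ for a real $s'$, so $\kappa$ is inaccessible in $V[r,h]$. Hence $V[r,h]$ has only countably many dense subsets of Cohen forcing, counted in $V[G]$. Let $C$ be the set of all $x\in\omega^\omega\cap V[G]$ that are Cohen over $V[r,h]$. It is a dense $G_\delta$ coded by a real, namely by an enumeration of these dense sets.

For $x\in C$ the pair $(x,h)$ is generic over $V[r]$ for the product; let $\theta(x)=\tau^{(x,h)}$. Then $V[r,x][h]\models\psi(x,\theta(x),v,r)$. Moreover $h$ is $P_\mu$-generic over $V[r,x]$, so (5) applies to $V[r,x][h]$ and gives $(x,\theta(x))\in R$. Finally let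
$$t=\{(q,n,m):\exists p\in h\ \ (q,p)\Vdash\tau(n)=m\}.$$
Then $\theta(x)(n)=m$ if and only if $(q,n,m)\in t$ for some finite $q\subset x$. So $\theta$ is continuous, and it is coded by $t$, which is a real. Hence $C,\theta\in V(\mathbb R)$. $\square$

## 8. The pair on the circle: proof of Theorem 1

$W$ satisfies CU, by Lemma 4 in case (a) and by Lemma 3 in case (b). The circle is connected with more than one point, so it is not totally disconnected, and $B=B_{\mathbb T}$ is a $c_0$-quotient. Theorem 2, applied inside $W$, gives $W\models\neg|A|\le|B|$. Lemma 1 gives $|B|\le|A|$ in $W$, and the injection is still there in the extension. Lemma 2 gives $|A|\le|B|$ in the extension, hence $|A|=|B|$ there by Cantor–Bernstein.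

It remains to see that neither set is wellorderable in $W$. Suppose that one of them is. By Lemma 1, $|2^\omega|\le|B|\le|A|$, so $2^\omega$ is wellorderable in $W$. Also $|\mathbb T^\omega|\le|2^\omega|$: with a countable base $(O_i)$ of $\mathbb T$, the map $t\mapsto\{i:t\in O_i\}$ injects $\mathbb T$ into $2^\omega$, so $\mathbb T^\omega$ injects into $(2^\omega)^\omega\cong2^\omega$. So $\mathbb T^\omega$ is wellorderable, and picking the least representative of each class gives
$$|A|\le|\mathbb T^\omega|\le|2^\omega|\le|B|$$
in $W$, a contradiction. $\blacksquare$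

In case (b) we used only ZF+AD, through Lemma 3. So the pair works over every model of $\mathrm{ZF}+\mathrm{AD}$.

## 9. Open subgroups of small diameter: proof of Theorem 3

If $K$ is not totally disconnected, Theorem 2 (with CU in $W$) gives $W\models\neg|A_K|\le|B_K|$. Then $|K|\ge2$, and the argument of Section 8 with $K$ in place of $\mathbb T$ shows that neither $A_K$ nor $B_K$ is wellorderable in $W$. For every $K$, Lemmas 1 and 2 and Cantor–Bernstein give $|A_K|=|B_K|$ in the extension.

Now let $K$ be totally disconnected. We must find an injection $A_K\to B_K$ in $W$; when it exists, the pair is not a new inequality. The injection will be the difference map of Section 1, which failed on the circle because of slow drift. On a totally disconnected group, small open subgroups trap the drift.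

**Step 1 (ZF): $K$ has open subgroups of arbitrarily small diameter.** (In the group $(\mathbb Z/2)^\omega$, these are the subgroups of sequences vanishing at the first $n$ coordinates.) For $\eta>0$ let $U_\eta$ be the subgroup generated by the ball $\{g:d(1,g)<\eta\}$. It is open, hence closed, since its cosets are open. By invariance, consecutive points $c,c'$ of an $\eta$-chain satisfy $d(1,c^{-1}c')<\eta$, and the ball is closed under inverses. So $U_\eta$ is the set of points reachable from $1$ by $\eta$-chains, and such chains stay in $U_\eta$. Let $L=\bigcap_\eta U_\eta$, a closed set.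

We show that $L$ is connected. Otherwise $L=P\sqcup P'$ with $P,P'$ closed and nonempty and $1\in P$. By compactness we can let $3\eta=\operatorname{dist}(P,P')>0$. The compact sets $U_{1/n}\setminus\{z:\operatorname{dist}(z,L)<\eta\}$ decrease and have empty intersection, so $U_{\eta'}\subseteq\{z:\operatorname{dist}(z,L)<\eta\}$ for some $\eta'<\eta$. Take a point of $P'\subseteq U_{\eta'}$ and an $\eta'$-chain in $U_{\eta'}$ from $1$ to it. All its points are at distance $<\eta$ from $P$ or from $P'$. Consider the last chain point at distance $<\eta$ from $P$. It is not the endpoint, which lies in $P'$, at distance at least $3\eta$ from $P$. So it has a successor, and that is at distance $<\eta$ from $P'$. Hence $\operatorname{dist}(P,P')<\eta+\eta'+\eta<3\eta$, a contradiction.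

So $L$ is a connected set containing $1$, and $L=\{1\}$ as $K$ is totally disconnected. By the same compactness argument, for every $\varepsilon>0$ some $U_\eta$ is contained in the ball of radius $\varepsilon$ around $1$. Thus $\operatorname{diam}U_\eta\to0$ as $\eta\to0$.

**Step 2 (ZF): the difference map is an injection $A_K\to B_K$.** Let $Dx=(x_n^{-1}x_{n+1})_n$. With $k_n=y_nx_n^{-1}$, that is, $y_n=k_nx_n$, we have $y_n^{-1}y_{n+1}=x_n^{-1}k_n^{-1}k_{n+1}x_{n+1}$. Bi-invariance lets us cancel $x_n^{-1}$ on the left and $x_{n+1}$ on the right:
$$d\big((Dy)_n,(Dx)_n\big)=d(k_n^{-1}k_{n+1},1)=d(k_{n+1},k_n).$$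
If $x\,E_K\,y$, then $(k_n)$ converges, so $d(k_{n+1},k_n)\to0$ and $Dx\,F_K\,Dy$. Conversely, let $d(k_n,k_{n+1})\to0$ and let $U$ be an open subgroup. Since $U$ contains a ball around $1$, eventually $k_n^{-1}k_{n+1}\in U$, so the coset $k_nU$ is eventually constant. From then on all $k_n$ lie in one coset, whose diameter is $\operatorname{diam}U$ by invariance. By Step 1 this diameter can be taken arbitrarily small. So $(k_n)$ is a Cauchy sequence and converges in the compact group $K$, that is, $x\,E_K\,y$. Hence $D$ induces an injection from $A_K$ into $B_K$ in $W$. $\blacksquare$
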